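# Two codimension 2 fibrators whose product is not a codimension 2 fibrator

## 1. Approximate fibrations, $N$-like maps, fibrators

All manifolds are connected and have no boundary; a closed manifold is a compact one. We write $I=[0,1]$. The bases of our maps are locally compact ANRs (absolute neighborhood retracts); manifolds, in particular $\mathbb R^k$, are of this kind, and so is $I$.

**Definition 1.1.** A proper map $p:M\to B$ between locally compact ANRs is an *approximate fibration* if the following holds. Given an open cover $\epsilon$ of $B$, an arbitrary space $X$, and maps $g:X\to M$ and $F:X\times I\to B$ with $p\circ g=F_0$, there is a map $G:X\times I\to M$ such that $G_0=g$ and $p\circ G$ is $\epsilon$-close to $F$. Here $\epsilon$-close means that for every $(x,t)$ some member of $\epsilon$ contains both $pG(x,t)$ and $F(x,t)$.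

So the initial lift $g$ is met exactly, and the homotopy is followed up to an error that we prescribe.

**Example 1.2.** Let $p:I\to I$, $p(x)=\max(0,2x-1)$. This is not a fibration: let $X$ be a point, $g=1/4$ and $F_t=t$. An exact lift satisfies $G(t)=(1+t)/2$ for $t>0$, which tends to $1/2\ne 1/4$. But $p$ is an approximate fibration. Given $\epsilon$, choose $\delta>0$ such that any two points of $I$ at distance less than $\delta$ lie in a common member of $\epsilon$ (Lebesgue number), and $0<\sigma<\min(1,\delta/2)$. The map $q(x)=(1-\sigma)p(x)+\sigma x$ is a homeomorphism of $I$ (strictly increasing, $q(0)=0$, $q(1)=1$), and $0\le q-p\le\sigma$ because $p(x)\le x$. Put $F'(x,t)=\min\bigl(1,\,F(x,t)+qg(x)-pg(x)\bigr)$ and $G=q^{-1}F'$. Then $F'_0=qg$, so $G_0=g$. Also $|qG-F|\le\sigma$ and $|pG-qG|\le\sigma$, so $|pG-F|\le2\sigma<\delta$.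

**Definition 1.3.** Let $N$ be a closed $n$-manifold. A proper map $f:M\to B$ is *$N$-like* if each fiber $f^{-1}(b)$ has the same shape as $N$. (Spaces of the same homotopy type have the same shape; this is all we use about shape.) $N$ is a *codimension $k$ fibrator* if every $N$-like proper map $f:M\to B$ from an arbitrary $(n+k)$-manifold $M$ to a $k$-dimensional ANR $B$ is an approximate fibration.

**Example 1.4.** The projection $N\times\mathbb R^k\to\mathbb R^k$ is $N$-like. It is an approximate fibration: if $g=(g_1,g_2)$ with $g_2=F_0$, then $G(x,t)=(g_1(x),F(x,t))$ is an exact lift.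

**Example 1.5.** Let $d\ge2$ and $\zeta=e^{2\pi i/d}$. Let $\mathbb Z_d$ act on $S^1\times\mathbb C$ by $(z,w)\mapsto(\zeta z,\zeta w)$. The action is free, so the quotient $M$ is a 3-manifold, and $(z,w)\mapsto w^d$ induces a proper map $f:M\to\mathbb C$. The fiber over $0$ is $S^1/\mathbb Z_d$, a circle. Over a nonzero point the $d$ values of $w$ are permuted simply transitively, so the fiber is again a circle. Hence $f$ is $S^1$-like. The fibers nevertheless fit together badly: $M$ deformation retracts to the central circle, and a nearby fiber wraps $d$ times around it. Lemma 4.1 below turns this into a proof that $f$ is not an approximate fibration. So $S^1$ is not a codimension 2 fibrator.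

## 2. Hyperhopfian groups, Hopfian manifolds, Hirsch length

**Definition 2.1.** A finitely presented group $G$ is *hyperhopfian* if every homomorphism $\Psi:G\to G$ with $\Psi(G)$ normal and $G/\Psi(G)$ cyclic is an automorphism.

**Example 2.2.** The group $\mathbb Z$ is not hyperhopfian: $n\mapsto 2n$ has image of index 2. The trivial group is hyperhopfian. So is $A_5$: a normal image is $1$ or $A_5$, the quotient $A_5/1$ is not cyclic, so $\Psi$ is onto and, by finiteness, an automorphism.

**Definition 2.3.** A closed orientable manifold is *Hopfian* if every degree one self-map inducing an isomorphism of $\pi_1$ is a homotopy equivalence.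

**Example 2.4.** Every closed orientable aspherical manifold, for instance a torus, is Hopfian. Its higher homotopy groups vanish, so a self-map inducing an isomorphism of $\pi_1$ is a homotopy equivalence by Whitehead's theorem.

We use one theorem as a black box: Theorem 5.4 of R. J. Daverman, *Hyperhopfian groups and approximate fibrations*, Compositio Math. 86 (1993), 159–176.

**Theorem D.** Every closed Hopfian manifold with hyperhopfian fundamental group is a codimension 2 fibrator.

**Example 2.5.** Every simply connected closed orientable manifold $N$ is a codimension 2 fibrator. The trivial group is hyperhopfian, so we only check that $N$ is Hopfian. If $f:N\to N$ has degree one, then $f_*(f^*c\cap[N])=c\cap[N]$ for every cohomology class $c$. By Poincaré duality $f_*$ is onto in homology, hence an isomorphism since the homology groups are finitely generated abelian. As $N$ is simply connected, $f$ is a homotopy equivalence.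

**Group theory to recall.** A *virtually polycyclic* group is one with a finite index subgroup having a finite subnormal series with cyclic factors. The number of infinite cyclic factors does not depend on the choices and is the *Hirsch length* $\mathrm h(G)$. It is additive on extensions, and $\mathrm h(G)=0$ exactly when $G$ is finite. Subgroups, quotients and extensions of virtually polycyclic groups are virtually polycyclic, and virtually polycyclic groups are finitely presented. For example, the infinite dihedral group has Hirsch length 1, and $\mathbb Z^5\rtimes\mathbb Z^2$ has Hirsch length 7.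

**Lemma 2.6.** A torsion-free virtually polycyclic group $E$ with $\mathrm h(E)=1$ is infinite cyclic.

*Proof.* $E$ has a finite index subgroup with a series whose factors are all infinite cyclic. By $\mathrm h=1$ that subgroup is infinite cyclic, and the intersection of its conjugates is a normal infinite cyclic subgroup $\langle c\rangle$ of finite index in $E$. Let $C$ be the centralizer of $c$, of index at most 2 in $E$, and normal. The center of $C$ contains $\langle c\rangle$, so it has finite index in $C$. By Schur's theorem $[C,C]$ is finite, hence trivial. So $C$ is finitely generated, abelian, torsion-free, of rank 1; that is, $C\cong\mathbb Z$. If $C\ne E$, choose $e\in E\setminus C$. It inverts $c$, hence acts on $C\cong\mathbb Z$ by $-1$. But $e^2\in C$ commutes with $e$, so $e^2=e^{-2}$ and $e^4=1$. Then $e=1$ by torsion-freeness, a contradiction. $\square$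

**Lemma 2.7.** Let $G$ be a torsion-free virtually polycyclic group without infinite cyclic normal subgroups. If $\Psi:G\to G$ has normal image and $G/\Psi(G)$ is cyclic, then $\Psi$ is injective and $G/\Psi(G)$ is finite cyclic.

*Proof.* Additivity gives
$$\mathrm h(\ker\Psi)=\mathrm h(G)-\mathrm h(\Psi(G))=\mathrm h(G/\Psi(G))\le1 .$$
If $\mathrm h(\ker\Psi)=1$, then $\ker\Psi$ is infinite cyclic by Lemma 2.6, and it is normal: excluded. So $\ker\Psi$ is finite, hence trivial, and $G/\Psi(G)$ has Hirsch length $0$, so it is finite. $\square$

## 3. Are codimension 2 fibrators closed under products?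

With the definitions in place, the question is: if $N_1,\dots,N_r$ are closed manifolds, each of which is a codimension 2 fibrator, must $N_1\times\cdots\times N_r$ be a codimension 2 fibrator? It comes from the paper *Products of manifolds as codimension $k$ fibrators*.

In the simplest family the answer is yes: a product of simply connected closed orientable manifolds is again one, so Example 2.5 applies to it. In general the answer is **no**, already for two factors.

**Theorem A.** There are closed orientable aspherical 7-manifolds $N_1,N_2$ with hyperhopfian fundamental groups, hence codimension 2 fibrators, such that $N_1\times N_2$ is not a codimension 2 fibrator.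

The manifolds will be $T^5$-bundles over $T^2$.

**Theorem B.** For these $N_1,N_2$, every $k\ge2$ and every closed connected manifold $X$, the manifold $N_1\times N_2\times X$ is not a codimension $k$ fibrator. Hence closure fails for every number $r\ge2$ of factors, whatever codimension 2 fibrators are taken as the remaining factors.

**Theorem C.** Let $N$ be a closed orientable aspherical manifold with $G=\pi_1(N)$ virtually polycyclic and without infinite cyclic normal subgroups. The following are equivalent:

1. $N$ is a codimension 2 fibrator;
2. $G$ is hyperhopfian;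
3. $G$ has no proper normal subgroup $K\cong G$ with $G/K$ finite cyclic.

This class of manifolds is closed under finite products. So for $N_1,\dots,N_r$ in the class, $\prod N_i$ is a codimension 2 fibrator if and only if $\prod\pi_1(N_i)$ satisfies condition 3.

Theorem C turns the topological question into a question about groups. We prove it first.

## 4. Cyclic self-coverings and the proof of Theorem C

The next lemma generalizes Example 1.5: there the group is $\mathbb Z$ and the subgroup is $d\mathbb Z$.

**Lemma 4.1.** Let $N$ be a closed aspherical manifold, $G=\pi_1(N)$, and let $K$ be a proper normal subgroup of $G$ with $K\cong G$ and $G/K\cong\mathbb Z_d$ finite cyclic. Then for each closed connected manifold $X$ and each $k\ge2$, $N\times X$ is not a codimension $k$ fibrator.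

*Proof.* **The map.** Let $\tilde N\to N$ be the covering corresponding to $K$; its deck group is $\mathbb Z_d$, with $d\ge2$, and $\tilde N$ is compact. Since $\tilde N$ is aspherical with group $K\cong G$, we have $\tilde N\simeq N$. Let $\mathbb Z_d$ act on $\tilde N\times X\times\mathbb R^k$ by deck transformations on $\tilde N$, trivially on $X$, and on $\mathbb R^k=\mathbb R^2\times\mathbb R^{k-2}$ by letting the generator rotate the first factor through $2\pi/d$. The action is free because it is free on $\tilde N$. So $M=(\tilde N\times X\times\mathbb R^k)/\mathbb Z_d$ is a connected manifold of dimension $\dim(N\times X)+k$. Projection induces a map $f:M\to B=\mathbb R^k/\mathbb Z_d\cong\mathbb R^k$, which is proper since $\tilde N\times X$ is compact.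

**The map is $(N\times X)$-like.** Let $S\subset B$ be the image of $0\times\mathbb R^{k-2}$. Over a point of $S$ the fiber is $(\tilde N\times X)/\mathbb Z_d=N\times X$. Over a point outside $S$ the orbit in $\mathbb R^k$ has $d$ points, permuted simply transitively, so the fiber is a copy of $\tilde N\times X\simeq N\times X$.

**It is not an approximate fibration.** The purpose of this step is to show that approximate lifting would push every loop of $M$ into a neighborhood of one generic fiber, which carries too little of $\pi_1(M)$. Let $\Gamma\le\pi_1(M)$ be the image of $\pi_1(\tilde N\times X\times\mathbb R^k)$, a normal subgroup of index $d>1$. Fix $b\in B\setminus S$ and an open ball neighborhood $D\subset B\setminus S$ of $b$ that is evenly covered by $\mathbb R^k\to B$. Then the inclusion $f^{-1}(D)\subset M$ lifts to $\tilde N\times X\times\mathbb R^k$, so loops in $f^{-1}(D)$ have classes in $\Gamma$; the base point does not matter because $\Gamma$ is normal.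

Let $\alpha:I\to M$ be a loop based at a point of $f^{-1}(b)$ with class outside $\Gamma$. Put $J=(\{0,1\}\times I)\cup(I\times\{1\})$. Since $B$ is contractible, the loop $f\alpha$ is null-homotopic rel base point, so there is $F:I\times I\to B$ with $F_0=f\alpha$ and $F=b$ on $J$. Suppose $f$ is an approximate fibration and use the cover $\{D,\,B\setminus\{b\}\}$. We get $H:I\times I\to M$ with $H_0=\alpha$ and $fH$ close to $F$. On $J$ we have $F=b$, and $D$ is the only member containing $b$, so $H(J)\subset f^{-1}(D)$. The square $H$ shows that $\alpha$ is homotopic rel endpoints to the path $H$ traces along $J$ from $(0,0)$ through $(0,1)$ and $(1,1)$ to $(1,0)$. This is a loop in $f^{-1}(D)$. So the class of $\alpha$ lies in $\Gamma$, a contradiction. $\square$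

*Proof of Theorem C.* First, $G$ is torsion-free. Otherwise some $\mathbb Z_p$ with $p$ prime acts freely on the universal cover of $N$, a contractible finite-dimensional manifold. The quotient would be a finite-dimensional $K(\mathbb Z_p,1)$, but $\mathbb Z_p$ has nonzero homology in infinitely many degrees.

*1 implies 3.* This is Lemma 4.1 with $X$ a point and $k=2$.

*2 implies 1.* This is Theorem D, since $N$ is Hopfian by Example 2.4 and $G$ is finitely presented.

*3 implies 2.* Let $\Psi:G\to G$ have normal image with cyclic quotient. By Lemma 2.7, $\Psi$ is injective and $G/\Psi(G)$ is finite cyclic. Now $\Psi(G)\cong G$ is normal, so it equals $G$ by condition 3, and $\Psi$ is an automorphism.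

*Products.* A finite product of closed orientable aspherical manifolds with virtually polycyclic groups is again of this kind. Let $C$ be an infinite cyclic normal subgroup of $\prod G_i$. Each projection is onto, so the image of $C$ in $G_i$ is a normal cyclic subgroup of a torsion-free group. It is trivial or infinite cyclic, and the latter is excluded by hypothesis. So all projections of $C$ are trivial and $C=1$, a contradiction. $\square$

So we look for $G_1,G_2$ that have no proper normal copy of themselves with finite cyclic quotient, while $G_1\times G_2$ has one.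

## 5. One lattice block is too flexible, two glued blocks are rigid

**A single block.** Let $A$ be a commutative ring with additive group $\mathbb Z^n$, let $u\in A^\times$, and let $G=A\rtimes\langle\tau\rangle$ with $\tau$ acting as multiplication by $u$. Suppose $u-1=bc$ with $b$ not a zero divisor and $A/bA$ finite cyclic and nontrivial. Multiplication by $b$ commutes with $u$, so together with $\tau\mapsto\tau$ it gives an injection $G\to G$ with image $K=bA\rtimes\langle\tau\rangle\cong G$. Conjugating $(w;\tau^m)\in K$ by $v\in A$ gives $(w+(1-u^m)v;\tau^m)$, and $(1-u^m)v\in(u-1)A\subset bA$. So $K$ is normal, and $G/K\cong A/bA$ is cyclic. Such a $G$ is useless as a factor. For instance, take $A=\mathbb Z[2+\sqrt3]$ and $u=2+\sqrt3$, so $u^2=4u-1$. Then $u-1$ has norm $1-4+1=-2$, and $b=u-1$ gives $G/K\cong\mathbb Z/2$. By Lemma 4.1, the $T^2$-bundle over the circle with group $G$ is not a codimension 2 fibrator.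

**Two blocks glued modulo a prime.** The cure is to couple two blocks. Let $R,O$ be rings as above with ring surjections $\mu:R\to\mathbb F_\ell$ and $\nu:O\to\mathbb F_\ell$, and put $\Lambda=\{(x,y):\mu(x)=\nu(y)\}$. A map $(x,y)\mapsto(m_1x,m_2y)$ that preserves $\Lambda$ sends $(1,1)$ into $\Lambda$, so $\mu(m_1)=\nu(m_2)$. If the only candidates for $(m_1,m_2)$ are divisors of fixed elements, and the values $\mu(m_1)$, $\nu(m_2)$ never agree unless both are units, then only automorphisms are left. Sections 6–8 arrange this.

**Where the componentwise argument for products stops.** The first thing to try for $G_1\times G_2$ is to treat the two factors separately. For a subgroup $K=K_1\times K_2$ with $K_i\cong G_i$, normality and cyclicity pass to $K_i\le G_i$, so nothing new arises. But an injection of $G_1\times G_2$ into itself need not respect the two factors. If $G_1$ and $G_2$ each contain a block isomorphic to the same $(O,\varepsilon)$, an injection may *exchange* these blocks. This sends a block out of the slot where it is glued modulo one prime and into a slot where it is glued modulo another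 prime. A multiplier excluded in its own slot may be allowed in the other. We shall use one ring $O$ with $\varepsilon-1=\beta_7\beta_{11}$, where $\beta_7,\beta_{11}$ are primes of norms $-7$ and $11$. We glue along $\beta_7$ in $G_1$ and along $\beta_{11}$ in $G_2$.

## 6. One quadratic ring and two cubic rings

We write $\mathrm{Nm}$ for norms to $\mathbb Q$. Recall that $|A/yA|=|\mathrm{Nm}(y)|$ for nonzero $y\in A=\mathbb Z[\alpha]$. If $\mathrm{Nm}(y)=\pm1$ then $y$ is a unit of $A$: the characteristic polynomial of $y$ has constant term $\pm1$, so $y^{-1}$ is an integer polynomial in $y$. A ring homomorphism from $\mathbb Z[x]/(P)$ to a commutative ring is the choice of a root of $P$ there.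

**The ring $O$.** Let $O=\mathbb Z[\eta]$ with $\eta^2=9\eta-1$, $\eta=(9+\sqrt{77})/2$. Conjugation is $\bar\eta=\eta^{-1}$. Put
$$\beta_7=\eta-1,\qquad \beta_{11}=\eta+1,\qquad \varepsilon=\eta^2,\qquad \varepsilon-1=\beta_7\beta_{11}. \tag{1}$$
Then $\mathrm{Nm}(\beta_7)=1-9+1=-7$, $\mathrm{Nm}(\beta_{11})=1+9+1=11$, $\mathrm{Nm}(\varepsilon)=1$. There are ring homomorphisms
$$\nu_7:O\to\mathbb F_7,\ \eta\mapsto1,\qquad \nu_{11}:O\to\mathbb F_{11},\ \eta\mapsto-1,$$
since $1=9-1$ in $\mathbb F_7$ and $1=-9-1$ in $\mathbb F_{11}$. They kill $\beta_7$ and $\beta_{11}$ respectively, so by counting $O/\beta_7O=\mathbb F_7$ and $O/\beta_{11}O=\mathbb F_{11}$. Moreover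
$$\nu_7(\beta_{11})=2,\qquad \nu_{11}(\beta_7)=-2,\qquad \nu_7(\varepsilon)=1,\qquad \nu_{11}(\varepsilon)=1. \tag{2}$$
Finally $\bar\beta_7=\eta^{-1}-1=-\eta^{-1}\beta_7$ and $\bar\beta_{11}=\eta^{-1}\beta_{11}$. Since $\eta$ and $\eta^{-1}$ have the same image under $\nu_7$, and also under $\nu_{11}$, we have $\nu_\ell(\bar y)=\nu_\ell(y)$ for $\ell=7,11$.

**Units of $O$.** We claim $O^\times=\{\pm\eta^j\}$. We have $O=\{(p+q\sqrt{77})/2:p\equiv q\bmod 2\}$. Let $u=(p+q\sqrt{77})/2>1$ be a unit. Then $|\bar u|=1/u<1$, so $p=u+\bar u>0$ and $q\sqrt{77}=u-\bar u>0$; thus $p,q\ge1$ and $p^2-77q^2=\pm4$. If $q=1$, then $p^2\in\{81,73\}$, so $p=9$ and $u=\eta$. If $q\ge2$, then $p^2\ge304$, so $p\ge18$ and $u\ge9+\sqrt{77}>\eta$. So $\eta$ is the smallest unit exceeding 1. For a unit $u>0$ choose $j$ with $\eta^j\le u<\eta^{j+1}$; then $u\eta^{-j}\in[1,\eta)$ is a unit, hence equals 1. This proves the claim, and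
$$\nu_7(O^\times)=\{\pm1\},\qquad \nu_{11}(O^\times)=\{\pm1\}. \tag{3}$$

**The ring $R_7$.** Let $R_7=\mathbb Z[a_7]$, with $a_7$ a root of $P_7(x)=x^3+6x^2+x+7$. The values at $1,-1,7,-7$ are $15$, $11$, a positive number, $-49$. So $P_7$ has no rational root and is irreducible. Its discriminant is $36-4-6048-1323+756=-6583<0$. Put $\varepsilon_7=1+a_7^2$. Over the roots $r$ of $P_7$, $\mathrm{Nm}(\varepsilon_7)=\prod(r-i)(r+i)=P_7(i)P_7(-i)=1\cdot1=1$, because $P_7(i)=-i-6+i+7=1$. Let $\mu_7:R_7\to R_7/a_7R_7=\mathbb Z/P_7(0)=\mathbb F_7$, $a_7\mapsto0$.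

**The ring $R_{11}$.** Let $R_{11}=\mathbb Z[a_{11}]$, with $a_{11}$ a root of $P_{11}(x)=x^3+11x^2+2x+11$. The values at $1,-1,11,-11$ are $25$, $19$, a positive number, $-11$, so $P_{11}$ is irreducible. Its discriminant is $484-32-58564-3267+4356=-57023<0$. Put $\varepsilon_{11}=1+a_{11}^2$. Here $P_{11}(i)=-i-11+2i+11=i$, so $\mathrm{Nm}(\varepsilon_{11})=i\cdot(-i)=1$. Let $\mu_{11}:R_{11}\to R_{11}/a_{11}R_{11}=\mathbb F_{11}$, $a_{11}\mapsto0$.

In both cases
$$\varepsilon_\ell-1=a_\ell^2,\qquad \mu_\ell(\varepsilon_\ell)=1,\qquad R_\ell/a_\ell R_\ell=\mathbb F_\ell\qquad(\ell=7,11). \tag{4}$$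

A negative discriminant means one real root and two nonreal ones. So each cubic field has exactly one real embedding, and we view it inside $\mathbb R$ by this embedding. Then $\varepsilon_7,\varepsilon_{11}>1$. A rational unit is $\pm1$, so no nonzero power of $\varepsilon_\ell$ is rational. As the degree 3 is prime, each nonzero power of $\varepsilon_\ell$ generates its cubic field. Likewise $\varepsilon=\eta^2>1$, so no nonzero power of $\varepsilon$ is rational, and each generates $\mathbb Q(\sqrt{77})$.

**Lemma 6.1.** $\mu_7(R_7^\times)\subset\{\pm1\}$ and $\mu_{11}(R_{11}^\times)\subset\{\pm1\}$.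

*Proof.* By Dirichlet's theorem the units of the full ring of integers of a cubic field with one real and two nonreal embeddings form a group $\{\pm u^j\}\cong\{\pm1\}\times\mathbb Z$. The group $R_\ell^\times$ is a subgroup containing $-1$ and the element $\varepsilon_\ell$ of infinite order, so $R_\ell^\times=\{\pm\upsilon^j\}$ for some $\upsilon$.

Let $\ell=7$ and suppose $\mu_7(\upsilon)\ne\pm1$. The group $\mathbb F_7^\times/\{\pm1\}$ has order 3, so the class of $\mu_7(\upsilon)$ has order 3. Write $\varepsilon_7=\pm\upsilon^j$. Since $\mu_7(\varepsilon_7)=1$, we get $3\mid j$, and $\varepsilon_7$ is a cube in $R_7$ (note $-1=(-1)^3$). Because $P_7(3)=27+54+3+7=91\equiv0\bmod7$, there is another ring homomorphism $R_7\to\mathbb F_7$, $a_7\mapsto3$. It sends $\varepsilon_7$ to $10=3$. But the cubes in $\mathbb F_7$ are $0,\pm1$, a contradiction.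

Let $\ell=11$ and suppose $\mu_{11}(\upsilon)\ne\pm1$. The group $\mathbb F_{11}^\times/\{\pm1\}$ has order 5, so in the same way $\varepsilon_{11}$ is a fifth power in $R_{11}$. Because $P_{11}(-9)=-729+891-18+11=155=5\cdot31$, there is a ring homomorphism $R_{11}\to\mathbb F_{31}$, $a_{11}\mapsto-9$. It sends $\varepsilon_{11}$ to $82=20$. A nonzero fifth power in $\mathbb F_{31}$ has sixth power 1. But $20^2=400=-3$, so $20^6=-27=4\ne1$, a contradiction. $\square$

## 7. The groups $G_1,G_2$ and the torus bundles $N_1,N_2$

For $\ell\in\{7,11\}$ let $\ell'$ be the other element of $\{7,11\}$. Define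
$$\Lambda_\ell=\{(x,y)\in R_\ell\oplus O:\mu_\ell(x)=\nu_\ell(y)\},\qquad s(x,y)=(\varepsilon_\ell x,y),\quad t(x,y)=(x,\varepsilon y).$$
Since $\mu_\ell(\varepsilon_\ell)=1=\nu_\ell(\varepsilon)$, the maps $s,t$ and their inverses preserve $\Lambda_\ell\cong\mathbb Z^5$. Let $G_{(\ell)}=\Lambda_\ell\rtimes\langle s,t\rangle$ with $\langle s,t\rangle\cong\mathbb Z^2$, and put $G_1=G_{(7)}$, $G_2=G_{(11)}$.

The group $G_{(\ell)}$ acts on $(\Lambda_\ell\otimes\mathbb R)\times\mathbb R^2$ by
$$(v;g)(p,q)=(v+gp,\;q+g).$$
A fixed point forces $g=0$ and then $v=0$, so the action is free. If a compact set meets its translate, then $g$ lies in a finite set because of the second coordinate, and then $v$ does too; so the action is properly discontinuous. The product of a compact fundamental parallelotope for $\Lambda_\ell$ with $[0,1]^2$ meets every orbit, so the action is cocompact. It preserves orientation because $\mathrm{Nm}(\varepsilon_\ell)=\mathrm{Nm}(\varepsilon)=1$. Let $N_1,N_2$ be the quotients for $\ell=7,11$. They are closed orientable aspherical 7-manifolds, $T^5$-bundles over $T^2$, with groups $G_1,G_2$.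

## 8. Rigidity of one factor

**Proposition 8.1.** $G_1$ and $G_2$ are hyperhopfian and have no infinite cyclic normal subgroup.

*Proof.* Fix $\ell$ and drop it from the notation: write $G,\Lambda,R,a,\mu,\nu$, write $\varepsilon_R=\varepsilon_\ell$, $\beta=\beta_\ell$, $\beta'=\beta_{\ell'}$. By Section 6 we have $\varepsilon_R-1=a^2$ and $\varepsilon-1=\beta\beta'$. The ideals $aR$ and $\beta'O$ are maximal. Also $\nu(\beta')=\pm2$, $\nu(O^\times)=\{\pm1\}$, $\mu(R^\times)\subset\{\pm1\}$, $\bar\beta\in\beta O^\times$, and $2\ne\pm1$ in $\mathbb F_\ell$. The group $G$ is finitely presented and, as an extension of $\mathbb Z^2$ by $\mathbb Z^5$, torsion-free polycyclic.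

**Step 1: the invariant subspaces.** This controls all normal subgroups and self-maps below. Let $V=\Lambda\otimes\mathbb Q=V_1\oplus V_2$, where $V_1=R\otimes\mathbb Q$ is a cubic field and $V_2=O\otimes\mathbb Q=\mathbb Q(\sqrt{77})$. Setting one coordinate to zero in the definition of $\Lambda$ gives
$$\Lambda\cap V_1=aR,\qquad \Lambda\cap V_2=\beta O, \tag{5}$$
and since $\mu,\nu$ are onto, the projections of $\Lambda$ to $V_1,V_2$ are $R$ and $O$. Let $\Gamma'\le\mathbb Z^2=\langle s,t\rangle$ have finite index. It contains $s^m$ and $t^m$ for some $m\ne0$. A $\Gamma'$-invariant subspace of $V_1$ is stable under $\varepsilon_R^m$, which generates the field $V_1$. So it is a $V_1$-subspace of $V_1$, that is, $0$ or $V_1$. The same argument with $\varepsilon^m$ applies to $V_2$. Thus $V_1,V_2$ are simple $\Gamma'$-modules of different dimensions, and the only $\Gamma'$-invariant subspaces of $V$ are $0,V_1,V_2,V$. Moreover $\mathbb Z^2$ acts faithfully on $V$: if $(\varepsilon_R^i,\varepsilon^j)=(1,1)$ then $i=j=0$.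

**Step 2: $G$ has no infinite cyclic normal subgroup.** This is the hypothesis of Lemma 2.7. Suppose $C$ is one. If $C\cap\Lambda\ne0$, then $C\cap\Lambda$ is normal in $G$ and spans a 1-dimensional invariant subspace of $V$, which does not exist. If $C\cap\Lambda=0$, then $[C,\Lambda]\subset C\cap\Lambda=0$. So a nontrivial element of $C$, which is outside $\Lambda$, acts trivially on $\Lambda$, against faithfulness.

From now on let $\Psi:G\to G$ have normal image $H$ with $G/H$ cyclic. By Lemma 2.7, $\Psi$ is injective and $G/H$ is finite cyclic. We must show $H=G$.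

**Step 3: $\Psi(\Lambda)=H\cap\Lambda=:\Lambda'$.** This lets us do linear algebra. We claim that for each finite index subgroup $H'\le G$, every nilpotent normal subgroup $Q$ of $H'$ lies in $\Lambda$. Suppose $g\in Q\setminus\Lambda$ acts on $V$ as $(\varepsilon_R^i,\varepsilon^j)$, $(i,j)\ne(0,0)$. Let $v\in\Lambda\cap H'$. Then $[g,v]=g\cdot vg^{-1}v^{-1}\in Q$, and written additively $[g,v]=(g-1)v\in\Lambda\cap H'$. Iterating, the $m$-fold commutator $[g,[g,\dots,[g,v]]]=(g-1)^mv$ lies in the $m$-th term of the lower central series of $Q$. For large $m$ it is $0$. Since $\Lambda\cap H'$ spans $V$, we get $(g-1)^m=0$ on $V$. But $g-1$ is multiplication by the nonzero number $\varepsilon_R^i-1$ on $V_1$ if $i\ne0$, and by $\varepsilon^j-1\ne0$ on $V_2$ if $j\ne0$. This is a contradiction.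

As $\Lambda\cap H'$ is itself abelian and normal in $H'$, it is the largest nilpotent normal subgroup of $H'$. The isomorphism $\Psi:G\to H$ carries the largest nilpotent normal subgroup of $G$, which is $\Lambda$, to that of $H$, which is $H\cap\Lambda$.

**Step 4: $\Psi$ is diagonal on $\Lambda$.** The aim is to replace $\Psi$ by two numbers $m_1,m_2$. By Step 3, $\Psi$ induces $\theta:\mathbb Z^2=G/\Lambda\to G/\Lambda$. It is injective, since $\Psi(g)\in\Lambda$ implies $\Psi(g)\in\Psi(\Lambda)$. Its image has finite index because $H$ has finite index in $G$. Also $\varphi=\Psi|_\Lambda\otimes\mathbb Q$ is an automorphism of $V$ with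
$$\varphi(gv)=\theta(g)\varphi(v)\qquad(g\in\mathbb Z^2,\ v\in V). \tag{6}$$
So $\varphi(V_i)$ is invariant under the finite index subgroup $\theta(\mathbb Z^2)$, and by Step 1 and dimension $\varphi(V_i)=V_i$. As $s$ is trivial on $V_2$, so is $\theta(s)$; hence $\theta(s)=s^p$ for some $p$. Likewise $\theta(t)=t^q$.

On $V_1$, (6) says $\varphi\circ\varepsilon_R\circ\varphi^{-1}=\varepsilon_R^p$ as multiplications. So $\varepsilon_R^p$ is a root, in the real field $V_1$, of the minimal polynomial of $\varepsilon_R$. The other two roots of that polynomial are the images of the generator $\varepsilon_R$ under the nonreal embeddings, so they are nonreal. Hence $\varepsilon_R^p=\varepsilon_R$ and $p=1$. Thus $\varphi|_{V_1}$ commutes with multiplication by $\mathbb Q(\varepsilon_R)=V_1$, and it is multiplication by some $m_1\in V_1^\times$.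

On $V_2$, similarly $\varepsilon^q\in\{\varepsilon,\bar\varepsilon\}=\{\varepsilon,\varepsilon^{-1}\}$, so $q=\pm1$. If $q=1$, then $\varphi(y)=m_2y$. If $q=-1$, then $\varphi(\varepsilon y)=\bar\varepsilon\varphi(y)$, so $\varphi(y)=m_2\bar y$. Here $m_2=\varphi(1)\in V_2^\times$. In particular $\theta$ is onto, so $H\Lambda=G$.

**Step 5: only finitely many multipliers up to units.** Here the hypothesis that $G/H$ is abelian enters. It gives $[G,G]\subset H$, so for all $g\in\mathbb Z^2$
$$(g-1)\Lambda\subset[G,G]\cap\Lambda\subset H\cap\Lambda=\Lambda'=\varphi(\Lambda). \tag{7}$$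
By (5) and $\varphi(V_i)=V_i$, we have $\Lambda'\cap V_1=m_1aR$ and $\Lambda'\cap V_2=m_2\beta O$; when $q=-1$ the latter uses $\bar\beta\in\beta O^\times$.

On $V_1$: $(s-1)\Lambda=(a^2R,0)\subset\Lambda'\cap V_1=m_1aR$ gives $aR\subset m_1R$. Also $m_1aR\subset\Lambda\cap V_1=aR$ gives $m_1\in R$. As $aR$ is maximal, $m_1R=R$ or $m_1R=aR$.

On $V_2$: $(t-1)\Lambda=(0,\beta\beta'O)\subset m_2\beta O$ gives $\beta'O\subset m_2O$. Also $m_2\beta O\subset\beta O$ gives $m_2\in O$. As $\beta'O$ is maximal, $m_2O=O$ or $m_2O=\beta'O$.

**Step 6: the gluing excludes everything but units.** Since $(1,1)\in\Lambda$, we have $\varphi(1,1)=(m_1,m_2)\in\Lambda$, that is,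
$$\mu(m_1)=\nu(m_2). \tag{8}$$
If $m_2$ is a unit, then $\nu(m_2)=\pm1$; otherwise $\nu(m_2)=\pm\nu(\beta')=\pm2$. In both cases $\nu(m_2)\ne0$. So $m_1\notin aR$, hence $m_1$ is a unit and $\mu(m_1)=\pm1$. Since $2\ne\pm1$ in $\mathbb F_\ell$, (8) shows that $m_2$ is a unit. Therefore $|\det\varphi|=|\mathrm{Nm}(m_1)\mathrm{Nm}(m_2)|=1$, and $\Lambda'=\varphi(\Lambda)\subset\Lambda$ has index 1. So $H\supset\Lambda$ and $H=H\Lambda=G$. $\square$

By Proposition 8.1, Example 2.4 and Theorem D, $N_1$ and $N_2$ are codimension 2 fibrators.

## 9. Exchanging the quadratic blocks in $G_1\times G_2$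

Let $G=G_1\times G_2=L\rtimes\mathbb Z^4$, where
$$L=\Lambda_7\oplus\Lambda_{11}=\{(x,y,z,w)\in R_7\oplus O\oplus R_{11}\oplus O:\ \mu_7(x)=\nu_7(y),\ \mu_{11}(z)=\nu_{11}(w)\},$$
and $\mathbb Z^4=\langle s,t,s',t'\rangle$ multiplies the coordinates $x,y,z,w$ by $\varepsilon_7,\varepsilon,\varepsilon_{11},\varepsilon$ respectively.

**Why the blocks must be exchanged.** Suppose $\Psi:G\to G$ is injective with normal image and finite cyclic quotient. Steps 1 and 3 carry over, so $\Psi$ induces an automorphism $\varphi$ of $L\otimes\mathbb Q$, which permutes its four simple summands. If $\varphi$ preserves each of them, Steps 4–6 carry over to each factor, and (8) comes from $\varphi(1,1,0,0)$ and $\varphi(0,0,1,1)$. All four multipliers are then units, and $\Psi(G)=G$. So a proper $K$ can only come from a $\varphi$ that moves a summand. Now the two quadratic summands carry the same multiplier $\varepsilon$.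

Suppose $y\mapsto my$ carries the $y$-block to the $w$-block. The intersections of $L$ with these blocks are $\beta_7O$ and $\beta_{11}O$, so $m\beta_7O\subset\beta_{11}O$. As in (7), also $\beta_7\beta_{11}O\subset m\beta_7O$. The second inclusion gives $\beta_{11}\in mO$. The first gives $m\beta_7\in\beta_{11}O$. Now $m\in O$, because $m=\varphi(0,1,\dots)$ is a coordinate of an element of $L$ once we apply $\varphi$ to $(1,1,0,0)$ and use that the $w$-coordinate only receives the $y$-block. Since $\nu_{11}(\beta_7)=-2\ne0$, we get $m\in\beta_{11}O$. Hence $m$ is $\beta_{11}$ times a unit. And $\nu_{11}(\beta_{11})=0$, which is compatible with the multiplier $a_{11}$ on the $z$-block: the combination that Step 6 excluded is now available. This dictates the following choice.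

**Proposition 9.1.** $G_1\times G_2$ has a proper normal subgroup $K\cong G_1\times G_2$ with $(G_1\times G_2)/K\cong\mathbb Z/5929$.

*Proof.* **Step 1: the injection.** Define
$$\varphi(x,y,z,w)=(a_7x,\ \beta_7w,\ a_{11}z,\ \beta_{11}y). \tag{9}$$
It maps $L$ into $L$, because $\mu_7(a_7x)=0=\nu_7(\beta_7w)$ and $\mu_{11}(a_{11}z)=0=\nu_{11}(\beta_{11}y)$. It is injective. Also $\varphi s=s\varphi$, $\varphi s'=s'\varphi$, $\varphi t=t'\varphi$, $\varphi t'=t\varphi$; for example, both $\varphi t$ and $t'\varphi$ send $(x,y,z,w)$ to $(a_7x,\beta_7w,a_{11}z,\beta_{11}\varepsilon y)$. So $\varphi$ together with $s\mapsto s$, $t\mapsto t'$, $s'\mapsto s'$, $t'\mapsto t$ defines an injective homomorphism $\Phi:G\to G$ with image $K=\varphi(L)\rtimes\mathbb Z^4\cong G$.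

**Step 2: $K$ is normal.** $K$ contains $\mathbb Z^4$, so we only conjugate by $v\in L$. This sends $(u;g)\in K$ to $(u+(1-g)v;g)$. It therefore suffices that $\mathbb Z^4$ acts trivially on $L/\varphi(L)$, which we check on generators, using (1) and (4):
$$\begin{aligned}
(s-1)(x,y,z,w)&=(a_7^2x,0,0,0)=\varphi(a_7x,0,0,0),\\
(t-1)(x,y,z,w)&=(0,\beta_7\beta_{11}y,0,0)=\varphi(0,0,0,\beta_{11}y),\\
(s'-1)(x,y,z,w)&=(0,0,a_{11}^2z,0)=\varphi(0,0,a_{11}z,0),\\
(t'-1)(x,y,z,w)&=(0,0,0,\beta_7\beta_{11}w)=\varphi(0,\beta_7w,0,0).
\end{aligned}$$
The arguments of $\varphi$ on the right lie in $L$, because $\mu_7(a_7x)=\nu_{11}(\beta_{11}y)=\mu_{11}(a_{11}z)=\nu_7(\beta_7w)=0$. So $K$ is normal.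

**Step 3: the order of the quotient.** We have $LK=G$ and $L\cap K=\varphi(L)$, so $G/K\cong L/\varphi(L)$. Its order is
$$|\det\varphi|=|\mathrm{Nm}(a_7)\,\mathrm{Nm}(\beta_7)\,\mathrm{Nm}(a_{11})\,\mathrm{Nm}(\beta_{11})|=7\cdot7\cdot11\cdot11=5929 ;$$
the exchange of two blocks affects only the sign. In particular $K$ is proper.

**Step 4: the quotient is cyclic.** We construct a surjection of $L/\varphi(L)$ onto $\mathbb Z/49\times\mathbb Z/121$. There are ring homomorphisms
$$\gamma:R_7\to\mathbb Z/49,\ a_7\mapsto-7,\qquad \delta:R_{11}\to\mathbb Z/121,\ a_{11}\mapsto55 .$$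
Indeed $P_7(-7)=-49$; and $55^2=25\cdot121$ together with $2\cdot55+11=121$ gives $P_{11}(55)\equiv0\bmod121$. They lift $\mu_7$ and $\mu_{11}$, because $-7\equiv0\bmod7$ and $55\equiv0\bmod11$. Define on $L$
$$\Theta_7=\gamma(x)+28\,\nu_7(w)\in\mathbb Z/49,\qquad \Theta_{11}=\delta(z)+88\,\nu_{11}(y)\in\mathbb Z/121. \tag{10}$$
These are well-defined homomorphisms: $28\,\nu_7(w)$ makes sense modulo $49$ because $7\mid28$, and $88\,\nu_{11}(y)$ makes sense modulo $121$ because $11\mid88$.

They kill $\varphi(L)$. On $\varphi(x,y,z,w)$, whose coordinates are given by (9), we use (2) and the gluing conditions $\mu_7(x)=\nu_7(y)$, $\mu_{11}(z)=\nu_{11}(w)$: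
$$\Theta_7=-7\mu_7(x)+28\,\nu_7(\beta_{11}y)=-7\mu_7(x)+56\,\nu_7(y)=49\,\nu_7(y)=0,$$
$$\Theta_{11}=55\,\mu_{11}(z)+88\,\nu_{11}(\beta_7w)=55\,\mu_{11}(z)-176\,\nu_{11}(w)=-121\,\nu_{11}(w)=0 .$$

They are jointly onto. We have $\Theta_7(1,1,0,0)=1$ and $\Theta_{11}(0,0,1,1)=1$, so each of $\Theta_7,\Theta_{11}$ is onto. The image of $(\Theta_7,\Theta_{11})$ in $\mathbb Z/49\times\mathbb Z/121$ then has order divisible by $49$ and by $121$, so it is everything. Since $|L/\varphi(L)|=5929=49\cdot121$, we get
$$G/K\cong L/\varphi(L)\cong\mathbb Z/49\times\mathbb Z/121\cong\mathbb Z/5929. \qquad\square$$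

## 10. Proofs of Theorems A and B

*Proof of Theorem A.* By Proposition 8.1 the groups $G_1,G_2$ are hyperhopfian. The closed orientable aspherical manifolds $N_1,N_2$ are Hopfian, so both are codimension 2 fibrators by Theorem D. The product $N_1\times N_2$ is a closed aspherical manifold with group $G_1\times G_2$. By Proposition 9.1 this group has a proper normal subgroup $K$ isomorphic to it with finite cyclic quotient. Lemma 4.1, with $X$ a point and $k=2$, shows that $N_1\times N_2$ is not a codimension 2 fibrator. $\square$

*Proof of Theorem B.* Apply Lemma 4.1 to $N=N_1\times N_2$ and the same $K$, with arbitrary $X$ and $k\ge2$. For $r\ge3$ factors take $k=2$ and let $X$ be the product of $r-2$ further codimension 2 fibrators; for $r=2$ this is Theorem A. $\square$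

The map that fails to be an approximate fibration can be named. Let $\tilde N\to N_1\times N_2$ be the 5929-fold cyclic covering corresponding to $K$, so $\tilde N\simeq N_1\times N_2$. The map is
$$(\tilde N\times\mathbb R^2)/\mathbb Z_{5929}\longrightarrow\mathbb R^2/\mathbb Z_{5929}\cong\mathbb R^2 .$$
Its fiber over the cone point is $N_1\times N_2$, and all its other fibers are copies of $\tilde N$.
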